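# The contact process on the Bollobás–Chung small world: returning to the starting vertex at time $c\log n$

## 1. The small world, the contact process and the 3-tree

**Definition (BC small world).** Let $n\ge 4$ be even. Take the ring $\mathbb Z_n=\{0,1,\dots,n-1\}$ with edges $x\sim x\pm1 \bmod n$, and add the edges of a uniformly random perfect matching of the $n$ vertices. This random graph $G$ is the construction of Bollobás and Chung. We write $M(x)$ for the matching partner of $x$, so $M$ is an involution without fixed points. Each vertex $x$ has three oriented out-edges, labelled by letters: $+$ (to $x+1$), $-$ (to $x-1$), and $\mathsf m$ (to $M(x)$).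

*Example.* Let $n=6$ and $M(x)=x+3$. Every vertex is joined to exactly the three vertices of the other parity, so $G=K_{3,3}$. If instead $M$ pairs $0$ with $1$, then $0$ and $1$ are joined by a double edge.

For double edges we adopt the convention that both edges transmit infection. One may instead merge a double edge into one edge of rate $\lambda$; I shall point out at the relevant places why nothing changes.

**Definition (contact process, graphical representation).** Fix $\lambda>0$. On a graph, each infected vertex recovers at rate $1$ and infects each neighbor at rate $\lambda$. The process is built from independent Poisson clocks: a rate-$1$ clock of *recoveries* at each vertex and a rate-$\lambda$ clock of *arrows* on each oriented edge. An *infection path* $(x,s)\to(y,t)$ moves forward in time, sits at vertices without meeting a recovery there, and changes vertex only along arrows. Then $y$ is infected at time $t$, starting from the infected set $A$ at time $0$, exactly when $(x,0)\to(y,t)$ for some $x\in A$.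

*Example.* On a single edge with vertices $0,1$, let the only events up to time $4$ be an arrow $0\to1$ at time $1$, a recovery at $0$ at time $2$, and an arrow $1\to 0$ at time $3$. Started from $\{0\}$, the infected set is $\{0\}$, then $\{0,1\}$ from time $1$, then $\{1\}$ from time $2$, then $\{0,1\}$ from time $3$. There is a path $(0,0)\to(0,4)$: sit at $0$ until time $1$, at $1$ until time $3$, then at $0$.

Four standard facts can be read off from paths. The process is *additive*: the infected set from $A$ is the union over $x\in A$ of the infected sets from $\{x\}$. It is *monotone* in $\lambda$, in the initial set and in the graph; in particular, restricting it to a subset of vertices makes it smaller. It has the *Markov property*, since disjoint time intervals use independent clocks. It is *self-dual*: reversing time and all arrows leaves the law of the clocks unchanged. Hence the set of points from which there is a path to $(x,t)$, followed backwards from time $t$, is a contact process started from $x$. We call it the dual process from $(x,t)$.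

We write $\xi^0_t=\xi^0(t)$ for the process on $G$ started from $\{0\}$, $P_G$ for its law given $G$, and $P$ for the joint law of graph and process.

**Definition (the 3-tree as words).** A word in $+,-,\mathsf m$ is *reduced* if it has no factor $+-$, $-+$ or $\mathsf{mm}$. The tree $\mathbb T_3$, in which every vertex has degree $3$, is the set of reduced words; a word is joined to its reduced one-letter extensions, and the root is the empty word $o$. Further:

- $|w|$ is the length of $w$, and $B_R=\{w:|w|\le R\}$;
- $w^{-1}$ is the inverse word, obtained by reversing the order and inverting letters, with $(+)^{-1}=-$ and $\mathsf m^{-1}=\mathsf m$;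
- $T_w^+$ is the set of words with prefix $w$. For $w\ne o$ it is a copy of the rooted tree $T^+$ in which every vertex has two children.

*Example.* The children of $\mathsf m+$ are $\mathsf m{+}{+}$ and $\mathsf m{+}\mathsf m$; there are $3\cdot 2^{k-1}$ words of length $k\ge1$. The inverse of ${+}{+}\mathsf m$ is $\mathsf m{-}{-}$.

**Definition (covering map).** For $v\in\mathbb Z_n$ let $\pi_v(w)$ be the endpoint of the walk in $G$ that starts at $v$ and follows the letters of $w$. Put $\pi=\pi_0$.

The map $\pi:\mathbb T_3\to G$ has $\pi(o)=0$, and it sends the three tree edges at $w$ to the three labelled edges at $\pi(w)$. So it is a covering map. Points of $\pi^{-1}(v)$ are called *lifts* of $v$.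

*Example.* With $n=6$ and $M(x)=x+3$ we have $\pi(\mathsf m+)=4=\pi(+\mathsf m)$, so two different words collide. The word $\mathsf m{+}\mathsf m{-}$ walks $0\to3\to4\to1\to0$, so it is a nontrivial lift of $0$.

## 2. Survival, local survival and the growth exponent

Let $\zeta_t$ be the contact process on $\mathbb T_3$ started from the root only, and put
$$m(t)=E|\zeta_t|,\qquad p(t)=P(o\in\zeta_t),\qquad \rho=\rho(\lambda)=P(\zeta_t\neq\emptyset\ \ \forall t).$$

**Definition (critical values).** $\lambda_1=\inf\{\lambda:\rho(\lambda)>0\}$ is the critical value for global survival, and $\lambda_2=\inf\{\lambda:\liminf_{t\to\infty}p(t)>0\}$ is the one for local survival.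

*Example.* The size $|\zeta_t|$ goes up by one at rate at most $3\lambda|\zeta_t|$ and down by one at rate $|\zeta_t|$. So it is dominated by a linear birth-and-death process with rates $3\lambda$ and $1$. The latter dies out when $3\lambda\le1$, hence $\lambda_1\ge1/3$.

By monotonicity $\rho>0$ for every $\lambda>\lambda_1$. It is given that $\lambda_1<\lambda_2$: for $\lambda_1<\lambda<\lambda_2$ the process survives but dies out locally.

**Definition (growth exponent).** By additivity and transitivity $m(t+s)\le m(t)m(s)$, and $e^{-t}\le m(t)\le e^{3\lambda t}$. So, by the subadditive limit theorem, the limit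
$$\alpha=\alpha(\lambda)=\lim_{t\to\infty}\tfrac1t\log m(t)=\inf_{t>0}\tfrac1t\log m(t)$$
exists. In particular $m(t)\ge e^{\alpha t}$ for all $t$, and $\alpha\le3\lambda<\infty$.

*Example.* The birth-and-death comparison above gives $m(t)\le e^{(3\lambda-1)t}$, hence even $\alpha\le3\lambda-1$.

We use the following theorems without proof. Let $\lambda_c=\inf\{\lambda:P(o\in\zeta_t\text{ for arbitrarily large }t)>0\}$. Y. Zhang, *The complete convergence theorem of the contact process on trees*, Ann. Probab. 24 (1996), shows two things; see also Salzano–Schonmann, Ann. Probab. 26 (1998). First, for $\lambda>\lambda_c$ complete convergence holds: $\zeta_t$ converges in law to the mixture that is empty with probability $1-\rho$ and, with probability $\rho$, is distributed as the limit $\bar\nu$ of the process started from all vertices infected. By self-duality $\bar\nu(o\text{ infected})=\lim_t P(\zeta_t\ne\emptyset)=\rho$, so $p(t)\to\rho^2$. Second, at $\lambda=\lambda_c$, $P(o\in\zeta_t\text{ for arbitrarily large }t)=0$. Finally, only for $\lambda=\lambda_1$ in part (3) of Theorem 2, we use that the process dies out at $\lambda_1$ (Pemantle 1992; Morrow–Schinazi–Zhang 1994).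

**Lemma 3 (local extinction).** $\lambda_c=\lambda_2$, and for every $\lambda\le\lambda_2$
$$P(o\in\zeta_t\text{ for arbitrarily large }t)=0,\qquad\text{so}\quad p(t)\le P(\exists v\ge t:\ o\in\zeta_v)\to0.\tag{1}$$

*Proof.* If $\liminf p>0$, the reverse Fatou lemma gives $P(o\in\zeta_i\text{ for infinitely many integers }i)\ge\limsup_i p(i)>0$, so $\lambda\ge\lambda_c$; hence $\lambda_2\ge\lambda_c$. If $\lambda>\lambda_c$, then $\rho>0$ (by monotonicity, the root is infected at arbitrarily large times with positive probability) and $p(t)\to\rho^2>0$, so $\lambda\ge\lambda_2$; hence $\lambda_c\ge\lambda_2$. Now let $\lambda\le\lambda_2=\lambda_c$. The probability in (1) vanishes by definition of the infimum if $\lambda<\lambda_c$ and by the second cited fact if $\lambda=\lambda_c$. The events $\{\exists v\ge t:o\in\zeta_v\}$ decrease to the null event as $t\to\infty$. $\square$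

## 3. The return probability at time $c\log n$

Start with only vertex $0$ infected, wait a time $c\log n$, and look at vertex $0$. Near $0$ the graph looks like $\mathbb T_3$, where for $\lambda_1<\lambda<\lambda_2$ the infection leaves the root for good. But $G$ is finite, so the infection can come back around long cycles. When does it come back? The conjecture below is in "Erdős-Renyi Random Graphs", https://www.ime.usp.br/ebp/ebp11/documentos/minicurso-durrett.pdf, and the task is to prove or disprove it.

*Conjecture.* When $\lambda_1<\lambda<\lambda_2$ there is a $c_0=c_0(\lambda)\in(0,\infty)$ such that, as $n\to\infty$, $P(0\in\xi^0(c\log n))\to0$ for $0<c<c_0$ and $P(0\in\xi^0(c\log n))\to\rho^2$ for $c>c_0$.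

The conjecture is true, and $c_0$ is the inverse growth exponent.

**Theorem 1.** Let $\lambda_1<\lambda<\lambda_2$. Then $0<\alpha<\infty$, and with $c_0=1/\alpha$: $P(0\in\xi^0(c\log n))\to0$ for $0<c<c_0$, and $P(0\in\xi^0(c\log n))\to\rho^2$ for $c>c_0$.

**Theorem 2.**

1. If $\lambda_1<\lambda\le\lambda_2$, $t_n\to\infty$ and $t_n^3\,m(t_n)/n\to0$, then $P(0\in\xi^0(t_n))\to0$.
2. If $\lambda>\lambda_1$ (also above $\lambda_2$), then $\alpha>0$. If moreover $\liminf t_n/\log n>1/\alpha$ and $t_n\le n^{1/9}$, then $P_G(0\in\xi^0(t_n))\to\rho^2$ in $L^1$, hence in probability (quenched), and so $P(0\in\xi^0(t_n))\to\rho^2$. Also, for every $G$ and $t$: $P_G(0\in\xi^0(t))\le P(\zeta_{t/2}\ne\emptyset)^2$.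
3. If $\lambda\le\lambda_1$, then $P(0\in\xi^0(c\log n))\to0=\rho^2$ for all $c>0$. If $\lambda_1<\lambda\le\lambda_2$, there is a $0/\rho^2$ transition with $\rho>0$, exactly at $c_0=1/\alpha$. If $\lambda>\lambda_2$, then $P(0\in\xi^0(c\log n))\to\rho^2>0$ for all sufficiently small $c>0$, so no such $c_0$ exists.

Theorem 1 follows from Theorem 2. We have $0<\alpha\le3\lambda<\infty$. If $t_n=c\log n$ with $c\alpha<1$, then $t_n^3m(t_n)/n=n^{c\alpha-1+o(1)}\to0$ and part (1) applies. If $c\alpha>1$, part (2) applies, since $c\log n\le n^{1/9}$ eventually.

## 4. Closed words

The graph enters the problem through one question: for a fixed word $w\ne o$, how likely is $\pi(w)=0$? We do the shortest cases by hand.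

A word without $\mathsf m$ is $r\neq0$ ring steps in one direction and is not closed when $|r|<n$. For $\mathsf m+$ we need $M(0)=-1$, which has probability $1/(n-1)$. For $\mathsf m{+}\mathsf m{-}$ we need $M(M(0)+1)=1$, that is, $M(1)=a+1$ with $a=M(0)$. If $a=1$, then $M(1)=0\ne2$; if $a=-1$, the condition reads $M(1)=0$, which is false. For each of the $n-3$ other values of $a$, the partner $M(1)$ is uniform over the $n-3$ vertices different from $0,a,1$, and $a+1$ is one of them. So the probability is $\frac{n-3}{n-1}\cdot\frac1{n-3}=\frac1{n-1}$ again. In general we only need $1/n$ up to a power of the length.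

**Lemma 4.** For a reduced word $w\ne o$ with $|w|=k$ and $4k<n$: $\ P(\pi(w)=0)\le 10k^3/n$.

*Proof.* The purpose is to reveal the matching along the walk and check that each matching step lands far from everything seen before. Write $w$ as ring displacements separated by the letter $\mathsf m$: $r_0,\mathsf m,r_1,\mathsf m,\dots,\mathsf m,r_j$, where $r_i\ne0$ for $1\le i\le j-1$ (because $w$ is reduced) and $\sum|r_i|+j=k$. Put $a_0=0$, $b_i=a_i+r_i$, $a_{i+1}=M(b_i)$; the endpoint is $b_j$. If $j=0$ then $0<|r_0|<n$ and $b_0\ne0$.

Let $j\ge1$, and reveal $a_1,a_2,\dots$ one after the other. Call step $i$ *good* if $a_i$ has ring distance $>2k$ from $a_0,\dots,a_{i-1}$. Suppose steps $1,\dots,i-1$ are good. Then the ring balls $B(a_l,k)$, $l\le i-1$, are disjoint, and $B(a_l,k)$ contains $a_l$ and $b_l$. If $i-1\ge1$, also $b_{i-1}\ne a_{i-1}$, since $0<|r_{i-1}|\le k<n$. So $b_{i-1}$ is not among the vertices already matched, which are $b_0,\dots,b_{i-2}$ and $a_1,\dots,a_{i-1}$. Hence $a_i=M(b_{i-1})$ is uniform over the $n-2(i-1)-1\ge n-2k$ other unmatched vertices, and step $i$ fails with conditional probability at most $i(4k+1)/(n-2k)$.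

If all steps are good, then $b_j\in B(a_j,k)$, which is disjoint from $B(a_0,k)\ni0$, so $b_j\ne0$. Therefore
$$P(\pi(w)=0)\le\sum_{i=1}^{j}\frac{i(4k+1)}{n-2k}\le\frac{5k}{n-2k}\cdot\frac{k(k+1)}2\le\frac{5k^3}{n-2k}\le\frac{10k^3}n .\qquad\square$$

**Lemma 5.** For distinct words $w,w'$ of length at most $\ell$, with $8\ell<n$: $\ P(\pi(w)=\pi(w'))\le80\,\ell^3/n$.

*Proof.* The purpose is to turn a collision into a closed word. Write $w=ub$, $w'=ub'$, where $b,b'$ have no common first letter. Then $b^{-1}b'$ is reduced, nonempty and of length at most $2\ell$. The law of $M$ is invariant under rotations of the ring, so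
$$P(\pi(w)=\pi(w'))=\tfrac1nE\#\{v:\pi_v(ub)=\pi_v(ub')\}.$$
The maps $v\mapsto z=\pi_v(u)$ and $z\mapsto z'=\pi_z(b)$ are bijections of $\mathbb Z_n$, and $\pi_z(b)=\pi_z(b')$ if and only if $\pi_{z'}(b^{-1}b')=z'$. So the right side equals $\frac1nE\#\{z':\pi_{z'}(b^{-1}b')=z'\}=P(\pi(b^{-1}b')=0)$. By Lemma 4 this is at most $10(2\ell)^3/n$. $\square$

## 5. Speed of the infection, and how far a tree-like ball reaches

**Lemma 6 (speed).** For $k\ge1$, both $P(\exists |x|=k,\ v\le t:\ x\in\zeta_v)$ and $E\#\{x\in\zeta_t:|x|=k\}$ are at most
$$3\cdot2^{k-1}\frac{(\lambda t)^k}{k!}\le2\Big(\frac{2e\lambda t}k\Big)^k,\qquad\text{and this is at most }2(2e)^{-k}\text{ if }k\ge\kappa t,\quad\kappa:=4e^2\lambda.\tag{2}$$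

*Proof.* An infection path from $(o,0)$ to a word $x$ of length $k$ crosses the edges of the geodesic from $o$ to $x$ outward for the first time at increasing times. The expected number of increasing $k$-tuples of arrow times in $[0,t]$, the $i$-th on the $i$-th geodesic edge, is $(\lambda t)^k/k!$. Sum over the $3\cdot2^{k-1}$ words $x$, use $k!\ge(k/e)^k$, and note that $2e\lambda t/k\le1/(2e)$ if $k\ge4e^2\lambda t$. $\square$

A sensible first approach is now to find a ball that the infection does not leave by time $t$ and that is a tree in $G$.

**Proposition 7 (short times).** Let $0<c<1/(2\kappa\log2)$ and $t=c\log n$. Then $P(0\in\xi^0_t)-p(t)\to0$.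

*Proof.* Let $K=\lceil\kappa t\rceil$. Then $4^K\le4\,n^{2\kappa c\log2}$, so $4^KK^3/n\to0$. Since $|B_K|\le3\cdot2^K$, Lemma 5 shows that $\pi$ is injective on $B_K$ with probability at least $1-9\cdot4^K\cdot80K^3/n\to1$. On that event, for $|v|<K$, the edges of $G$ at $\pi(v)$ are exactly the images of the three tree edges at $v$, and they lead to three distinct vertices of $\pi(B_K)$. So the processes on $G$ and on $\mathbb T_3$ can be run together, identified by $\pi$, until a word of length $K$ is infected. By (2) this happens by time $t$ with probability at most $2(2e)^{-K}$. Hence $|P_G(0\in\xi^0_t)-p(t)|\le2(2e)^{-K}$ on that event. Take expectations. $\square$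

For $\lambda_1<\lambda\le\lambda_2$ and such $c$ the limit is $0$, by (1). For $\lambda>\lambda_2$ it is $\rho^2$, by complete convergence. But the argument stops early. If $c>1/(\kappa\log2)$ then $K\ge\kappa c\log n>\log_2n$, so $B_K$ has more than $n$ points and $\pi$ cannot be injective on it. And $1/(\kappa\log2)=1/(4e^2\lambda\log2)<1/(20\lambda)$, whereas $1/\alpha\ge1/(3\lambda)$. On the whole interval between them the ball has cycles, the argument says nothing, and yet the limit is to be $0$ when $\lambda_1<\lambda<\lambda_2$.

## 6. Domination by the cover, and the two upper bounds

What gets past this point is to ask for less. We need not exclude cycles; we need only that no *infected* lift of $0$ other than $o$ exists. The process on the tree does not know the graph, so the two probabilities multiply.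

**Lemma 8 (domination by the cover).** For every $G$ one can couple $\xi^0_t$ on $G$ with $\zeta_t$ on $\mathbb T_3$ so that $\xi^0_t\subset\pi(\zeta_t)$ for all $t$.

*Proof.* Initially $\xi=\{0\}=\pi(\{o\})$. In a state with $\xi\subset\pi(\zeta)$, for $v\in\xi$ let $s(v)$ be the first element of $\zeta\cap\pi^{-1}(v)$ in a fixed enumeration of $\mathbb T_3$. Run $\zeta$ as a contact process. When $s(v)$ recovers, let $v$ recover in $\xi$. When $s(v)$ sends an infection along a tree edge, let $v$ send one along the image edge. Events at other points of $\zeta$ do not change $\xi$. The points $s(v)$ are distinct and the three tree edges at $s(v)$ map to the three edges at $v$, so $\xi$ has the right rates. The inclusion is preserved: if $v$ stays in $\xi$, then $s(v)$ has not recovered, and a newly infected vertex has its lift in $\zeta$. (If double edges are merged, let $v$ use only one of the two tree edges over a merged edge.) $\square$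

**Proof of Theorem 2(1).** The purpose is a first-moment bound over infected lifts of $0$. Let $\lambda_1<\lambda\le\lambda_2$, $t=t_n\to\infty$, $t^3m(t)/n\to0$, and $K=\lceil\kappa t\rceil$. Since $m(t)\ge P(\zeta_t\ne\emptyset)\ge\rho>0$, we have $t=o(n^{1/3})$, so $4K<n$ for large $n$. By Lemma 8, $0\in\xi^0_t$ implies that some lift of $0$ is in $\zeta_t$. This lift is $o$, or it has length between $1$ and $K$, or its length exceeds $K$, and then a word of length $K+1$ was infected by time $t$. The law of $\zeta$ does not depend on $G$, so averaging over $G$ and using (2) and Lemma 4,
$$P(0\in\xi^0_t)\le p(t)+2(2e)^{-K-1}+\sum_{1\le|w|\le K}P(w\in\zeta_t)\,P(\pi(w)=0)\le p(t)+2(2e)^{-K-1}+\frac{10K^3}n\,m(t).$$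
All three terms tend to $0$, the first by (1). $\square$

**Lemma 9 (upper bound $\rho^2$).** For every $\lambda>0$, $G$ and $t$,
$$P_G(0\in\xi^0_t)\le P_G(\xi^0_{t/2}\ne\emptyset)^2\le P(\zeta_{t/2}\ne\emptyset)^2\ \xrightarrow[t\to\infty]{}\ \rho^2.\tag{3}$$

*Proof.* If $(0,0)\to(0,t)$, then the process from $0$ is alive at time $t/2$, and the dual process from $(0,t)$ is alive after running for a duration $t/2$. Given $G$, these events use disjoint time intervals, hence are independent, and by self-duality they have equal probability. This gives the first inequality; Lemma 8 gives the second. $\square$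

## 7. Meeting in the middle, and two obstacles

Why should $1/\alpha$ also be where the limit becomes $\rho^2$? Take two disjoint sets $A,B\subset\mathbb Z_n$ of size $a$. Each pair is matched with probability $1/(n-1)$, so the expected number of matching edges between them is $a^2/(n-1)$. It is large once $a\gg\sqrt n$. Now run the infection forward from $(0,0)$ and the dual backward from $(0,t)$, each for about half the time. On the tree the mean size is $m(t/2)\ge e^{\alpha t/2}$, which is at least $n^{1/2+\eta}$ when $t\ge\frac{1+2\eta}\alpha\log n$. Then a matching edge should join the two infected sets, and if it transmits, $0$ is infected at time $t$. The two processes both survive with probability about $\rho\cdot\rho$, in agreement with (3).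

A direct attempt to carry this out meets two obstacles.

- To transfer the tree process to $G$ one would like $\pi$ to be injective on the explored set. That set has at least $n^{1/2+\eta}$ points, and the union bound from Lemma 5 over pairs is then at least $n^{1+2\eta}/n=n^{2\eta}$, which is useless.
- Exploring $G$ while running the process makes the explored set depend on the graph, so Lemma 5, which is about fixed words, does not apply to it.

For the first obstacle: a *single* word collides with some word of the explored set only with probability at most $n^{1/2+\eta}$ times powers of $t$, divided by $n$, which tends to $0$. So we ask for good behavior word by word and keep the words that behave well. For the second, we build the tree process from randomness whose conditional law given $G$ does not depend on $G$. There is a third point: a large mean is not a large population. We therefore first extract from $\alpha$ a supercritical Galton–Watson process with nearly the right growth rate. The next two sections do this.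

## 8. Free half-trees and the positivity of $\alpha$

Removing an edge $(x,y)$ from $\mathbb T_3$ leaves two half-trees, the $x$-side and the $y$-side.

**Lemma 10 (free half-trees).** Let $A\subset\mathbb T_3$ be finite and nonempty. There are at least $|A|/2$ points $x\in A$ having an edge $(x,y)$ whose $y$-side $\mathcal H_x$ contains no point of $A$. If one such edge is chosen for each such $x$, the sets $\{x\}\cup\mathcal H_x$ are pairwise disjoint.

*Example.* For $A=\{o,+,-,\mathsf m\}$ the root has no free half-tree, but each of the other three points does, for instance the half-tree behind ${+}{+}$ for the point $+$.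

*Proof.* The convex hull of $A$ is a finite tree whose leaves lie in $A$. The case $|A|=1$ is trivial. Otherwise, since degrees are at most $3$, the hull has fewer vertices of degree $3$ than leaves, so at least half of the points of $A$ have hull-degree at most $2$. Such an $x$ has an edge $(x,y)$ with $y$ outside the hull. A point of $A$ on the $y$-side would put $y$ on a geodesic between points of $A$, so there is none.

For disjointness let $x\ne x'$ and suppose $z\in\mathcal H_x\cap\mathcal H_{x'}$. Since $x'\in A$, we have $x'\notin\mathcal H_x$, so the geodesic from $z$ to $x'$ leaves $\mathcal H_x$ through $x$, and $d(z,x)<d(z,x')$. By symmetry $d(z,x')<d(z,x)$, a contradiction. Finally $x\notin\mathcal H_{x'}$ because $x\in A$. $\square$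

**Lemma 11.** For a contact process on a graph with degrees at most $3$ started from a finite set, almost surely on survival the number of infected vertices at integer times tends to $\infty$.

*Proof.* If between $1$ and $K$ vertices are infected at time $i$, then with probability at least $\delta_K=\big((1-e^{-1})e^{-3\lambda}\big)^K$ each of them has a recovery and no outgoing arrow during $(i,i+1)$, and the process is extinct at time $i+1$. So the number of integers $i$ at which the size is in $\{1,\dots,K\}$ exceeds $j$ with probability at most $(1-\delta_K)^{j}$, and is a.s. finite. This holds for each $K$. $\square$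

**Proposition 12.** $\alpha>0$ for every $\lambda>\lambda_1$.

*Proof.* **Step 1: survival in a half-tree.** The purpose is to use local extinction to push a surviving process into one branch. Since $m$ is nondecreasing in $\lambda$ and $\lambda_1<\lambda_2$, we may assume $\lambda_1<\lambda<\lambda_2$. Then $\rho>0$, and by (1) there is a.s. an integer $u$ with $o\notin\zeta_v$ for all $v\ge u$. Hence for some deterministic integer $u$ and some finite $A\not\ni o$, with positive probability $\zeta_u=A$, the process survives, and it never visits $o$ after $u$. On this event, after time $u$, it is the union of the processes restricted to the three components $T_y^+$ of $\mathbb T_3\setminus\{o\}$, started from $A\cap T_y^+$. So for some $y$, the process restricted to $T_y^+$ from $A\cap T_y^+$ survives with positive probability. By additivity so does the one from some single $x\in T_y^+$. Started from $y$, the restricted process has $x$ infected at time $1$ with positive probability, so the process restricted to $T_y^+$ from $y$ survives with positive probability as well.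

**Step 2: a large mean on a half-tree with a stem.** The purpose is to have a process that can be run in the sets $\{x\}\cup\mathcal H_x$. Let $T^*$ be a root joined to the root of a copy of $T^+$. The root of $T^+$ is infected at time $1$ with positive probability, so by Step 1 the process on $T^*$ from its root survives with some probability $\rho^*>0$. Let $m^*(i)$ be its expected size at time $i$. By Lemma 11 and Fatou, $\liminf_im^*(i)\ge K\rho^*$ for every $K$. Choose an integer $i$ with $m^*(i)\ge4$.

**Step 3: doubling.** The purpose is to conclude exponential growth. Given $\zeta_t=A\ne\emptyset$, apply Lemma 10. Each of the disjoint sets $\{x\}\cup\mathcal H_x$ is a copy of $T^*$ with root $x$, and the process from $x$ restricted to it has mean size $m^*(i)$ after time $i$. So $m(t+i)\ge\frac12m(t)\,m^*(i)\ge2m(t)$. Hence $m(ji)\ge2^j$ and $\alpha\ge(\log2)/i>0$. $\square$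

## 9. A branching block with growth rate close to $\alpha$

Let $M_k^+(r)$ be the expected number of level-$k$ vertices infected at time $r$ by the contact process on $T^+$ started from its root (the root is at level $0$).

**Lemma 13.** Let $\lambda>\lambda_1$ and $0<\alpha'<\alpha$. There are $r>0$ and $k\ge1$ with $M_k^+(r)>\max(1,e^{\alpha'r})$.

*Proof.* The purpose is to show that a large $m(t)$ forces many infected points at *one* level of *one* half-tree. Let $|x|=k\ge1$. An infection path $(o,0)\to(x,t)$ leaves $o$ for the last time by an arrow $o\to y$ at some time $s$, and afterwards stays in $T_y^+$. So the number of $x\in\zeta_t$ with $|x|=k$ is at most the sum, over the arrows $o\to y$ at times $s\le t$, of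
$$1\{o\in\zeta_{s-}\}\cdot\#\{x\in T_y^+:\ |x|=k,\ (y,s)\to(x,t)\text{ inside }T_y^+\}.$$
The first factor depends on the clocks before $s$, the second on those after $s$, and $x$ is at level $k-1$ of $T_y^+$. The Mecke formula for the Poisson process of arrows out of $o$ gives
$$E\#\{x\in\zeta_t:|x|=k\}\le3\lambda\int_0^tp(s)\,M_{k-1}^+(t-s)\,ds.$$
In $m(t)$ the root contributes at most $1$ and, by (2), the levels $k>\kappa t$ together at most $\sum_{k\ge1}2(2e)^{-k}<1$. As $p\le1$,
$$e^{\alpha t}\le m(t)\le2+\sum_{1\le k\le\kappa t}3\lambda\int_0^tM^+_{k-1}(t-s)\,ds.$$
By averaging there are, for large $t$, some $k\le\kappa t$ and $r\in[0,t]$ with $M_{k-1}^+(r)\ge(e^{\alpha t}-2)/(3\lambda\kappa t^2)$. Fix $\alpha''\in(\alpha',\alpha)$. For $t$ large the right side is at least $e^{\alpha''t}>1$. Since $M_0^+\le1$, we get $k-1\ge1$. Since $M^+_j(0)=0$ for $j\ge1$, we get $r>0$. So $M_{k-1}^+(r)\ge e^{\alpha''t}\ge e^{\alpha''r}>e^{\alpha'r}$, and it exceeds $1$. Rename $k-1$ as $k$. $\square$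

An infection path visits finitely many levels, so by monotone convergence we may fix $L\ge k$ such that the number $N$ of level-$k$ vertices infected at time $r$, for the process on $T^+$ *restricted to depth at most $L$*, satisfies
$$\mu:=EN>\max(1,e^{\alpha'r}),\qquad0\le N\le2^k.\tag{4}$$

We also recall the textbook limit theorem for Galton–Watson (GW) processes, in the bounded case.

**Lemma 14.** Let $Z_j$ be a GW process with offspring law $N$ as in (4), $Z_0=N_0$, and let $\theta<1$ be the extinction probability from one individual. Then $Z_j\mu^{-j}\to W$ a.s., and up to a null set $\{W=0\}$ is the event of extinction, which has probability $\theta^{N_0}$.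

*Proof.* $Z_j\mu^{-j}$ is a nonnegative martingale. Its variance is $N_0\operatorname{Var}(N)\sum_{i=1}^{j}\mu^{-i-1}$, which is bounded, so it converges a.s. and in $L^2$, and $EW=N_0>0$. For $N_0=1$ let $q=P(W=0)<1$. Conditioning on the first generation gives $q=f(q)$ with $f$ the generating function of $N$. As $\mu>1$, the only solutions in $[0,1]$ are $\theta$ and $1$, so $q=\theta$. For general $N_0$, $P(W=0)=\theta^{N_0}$. Extinction implies $W=0$, and the two events have equal probability. $\square$

## 10. The capped population on the tree

Our goal until the end of Section 12 is the following.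

**Proposition 15.** Let $\lambda>\lambda_1$, $\epsilon>0$, and $t=t_n$ with $(\frac1\alpha+\epsilon)\log n\le t\le n^{1/9}$ for all large $n$. Then $\liminf_nP(0\in\xi^0_t)\ge\rho^2$.

**Step 1: parameters.** The purpose is to fix all constants before $n$ grows. Choose $\eta\in(0,\frac1{40}]$ so small that $\alpha':=(1+4\eta)/(\frac1\alpha+\epsilon)<\alpha$, and take $r,k,L,N,\mu$ as in (4) and $\theta$ as in Lemma 14. Put $\epsilon_1=e^{-2}(1-e^{-\lambda})$. Given $\epsilon'>0$, choose successively

- $N_0$ with $\theta^{N_0}\le\epsilon'$;
- $K_0$ with $P(\mathrm{Bin}(\lceil K_0/2\rceil-1,\epsilon_1)\ge N_0)\ge1-\epsilon'$;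
- an integer $s$ with $P(|\zeta_s|\ge K_0)\ge\rho-\epsilon'$, possible by Lemma 11;
- $R$ such that the process restricted to $B_R$ has at least $K_0$ infected points at time $s$ with probability at least $\rho-2\epsilon'$.

None of these depends on $n$. Constants $C,c'>0$ below also do not depend on $n$ and may change from line to line. Put
$$Q=\lceil n^{1/2+\eta}\rceil,\quad t_1=\tfrac{t-1}2,\quad J=\Big\lfloor\frac{t_1-s-2}r\Big\rfloor,\quad T_j=s+1+jr,\quad H=R+2+Jk+L .$$
Then $t_1-T_J\in[1,1+r)$, $J\to\infty$, and $J,H\le Ct$. Since $rJ\ge t/2-C$ and $\alpha't\ge(1+4\eta)\log n$,
$$\mu^J\ge e^{\alpha'rJ}\ge c'e^{\alpha't/2}\ge c'n^{1/2+2\eta},\qquad\text{so}\quad Q/\mu^J\to0.\tag{5}$$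
Here $Q$ is the population we want, and we never allow more.

**Step 2: the start, during $[0,s+1]$, inside $B_{R+1}$.** The purpose is to obtain, on near-survival, $N_0$ infected words with disjoint subtrees. Let $A$ be the infected set at time $s$ of the process restricted to $B_R$ from $o$. If $A\ne\emptyset$, choose by Lemma 10, by a fixed rule, at least $|A|/2$ points $x\in A$ with disjoint free half-trees. At most one of these half-trees contains $o$. For the other points, at least $|A|/2-1$ in number, the half-tree is $T_y^+$ with $y$ a child of $x$. Let $Y$ be the set of those $y$ for which during $[s,s+1]$ there is no recovery at $x$ or $y$ and there is an arrow $x\to y$. These events have probability $\epsilon_1$ each and are independent, since the sets $\{x\}\cup\mathcal H_x$ are disjoint, so that all vertices involved are distinct. Each $y\in Y$ is infected at time $s+1$. If $|Y|\ge N_0$, let $X_0$ be the first $N_0$ elements of $Y$ in a fixed enumeration of words; otherwise (in particular if $A=\emptyset$) let $X_0=\emptyset$. The sets $T_w^+$, $w\in X_0$, are disjoint.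

**Step 3: generations, during $[T_j,T_{j+1}]$, $0\le j<J$.** The purpose is to grow to size $Q$. For $w\in X_j$ let $U_w=\{v\in T_w^+:|v|\le|w|+L\}$. Run the contact process restricted to $U_w$ from $\{w\}$ for time $r$, and let $O_w$ be the set of infected words of length $|w|+k$ at the end. The numbers $|O_w|$ are i.i.d. copies of $N$. Let $X_{j+1}=\bigcup_{w\in X_j}O_w$ if this has at most $Q$ elements; otherwise let $X_{j+1}$ be its first $Q$ elements. The sets $T_w^+$, $w\in X_{j+1}$, are again disjoint: two elements of one $O_w$ have equal length, and elements of different $O_w$ lie in disjoint subtrees. For $w\in X_j$ we have $1+jk\le|w|\le R+1+jk$.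

**Step 4: tails, during $[T_J,t_1]$.** The purpose is to bring all words to the same length $H$, greater than that of any other explored word, with a ring letter at the end; this is needed in Step 8. For $x\in X_J$ let $x'$ be the word of length $H$ obtained by appending $H-|x|\in[L+1,R+L+1]$ letters to $x$, all $-$ if $x$ ends with $-$, all $+$ otherwise. Let $U_x$ be the path from $x$ to $x'$, and run the process restricted to $U_x$ from $x$ at time $T_J$. Let $F'$ be the set of those $x'$ that are infected at time $t_1$. The paths are disjoint, so these events are independent given $X_J$. Each has probability at least some $\epsilon_2>0$ not depending on $n$: if the path has $d\le R+L+1$ edges, it suffices that there is no recovery on it during a time of at most $1+r$ and that its $i$-th edge has an arrow during the $i$-th of $d$ consecutive intervals of length $1/d$. The map $x\mapsto x'$ is injective, because $x'\in T_x^+$.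

The *mark* of the start is the set of recoveries and arrows inside $B_{R+1}$ during $[0,s+1]$. The mark of $w\in X_j$, $0\le j\le J$, is the set of recoveries and arrows inside $U_w$ during its stage, which is $[T_j,T_{j+1}]$ for $j<J$ and $[T_J,t_1]$ for $j=J$. The marks determine everything above.

**Lemma 16.** Let $\mathcal E_F=\{|F'|\ge\epsilon_2Q/2\}$. Then $P(\mathcal E_F)\ge\rho-4\epsilon'-o(1)$.

*Proof.* By the choice of $R$ and $K_0$, $|X_0|=N_0$ with probability at least $(\rho-2\epsilon')(1-\epsilon')\ge\rho-3\epsilon'$. Given this, let $Z_j$ be the uncapped GW process with $Z_0=N_0$, which agrees with $|X_j|$ until it first reaches $Q$. By Lemma 14, $P(W>0)\ge1-\epsilon'$. Since $Q/\mu^J\to0$ by (5), $P(W>0,\ Z_J<Q)\to0$. So with probability at least $1-\epsilon'-o(1)$ the capped process has size $Q$ at some generation up to $J$. From size $Q$, the next generation is smaller than $Q$ only if $Q$ independent variables in $[0,2^k]$ with mean $\mu$ have sum below $Q$. By Hoeffding's inequality this has probability at most $\exp(-2Q(\mu-1)^24^{-k})$, and multiplying by $J\le Ct\le Cn^{1/9}$ still gives $o(1)$. So $|X_J|=Q$. Then $|F'|$ is a sum of $Q$ independent indicators with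 means at least $\epsilon_2$, and Chebyshev gives $|F'|\ge\epsilon_2Q/2$ with probability $1-o(1)$. Altogether $P(\mathcal E_F)\ge(\rho-3\epsilon')(1-\epsilon')-o(1)\ge\rho-4\epsilon'-o(1)$. (If $\rho\le 4\epsilon'$ there is nothing to prove.) $\square$

**Step 5: the explored set of words.** The purpose is to record its size and shape. Let $S_j=\bigcup_{w\in X_j}U_w$ for $0\le j\le J$, and $S_F=B_{R+1}\cup S_0\cup\dots\cup S_J$. Each $U_w$ has at most $C$ points and $|X_j|\le Q$ (for $n$ so large that $N_0\le Q$), so $|S_j|\le CQ$ and
$$\sum_{j\le J}|S_j|\le CQt,\qquad|S_F|\le CQt.$$
The set $S_F$ is prefix-closed: $X_0\subset B_{R+1}$, and $X_{j+1}\subset S_j$ because $L\ge k$. All its words have length at most $H$, and those of length $H$ are among the $x'$: other words have length at most $R+1$, or at most $R+1+(J-1)k+L$, or at most $H-1$, all smaller than $H$.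

## 11. Marks read from the clocks of $G$

**Step 6: the embedding.** The purpose is to couple the marked tree process with the process on $G$ so that well-behaved words are really infected in $G$, while the marks remain independent of $G$. Call the start *good* if $\pi$ is injective on $B_{R+1}$. Call $w\in X_j$ *good* if for every $v\in U_w$ there is no $v'\in S_j\setminus\{v\}$ with $\pi(v')=\pi(v)$. Given $G$ and its graphical representation on $[0,t_1]$, define the marks stage by stage. When stage $j$ begins, $X_j$ and $S_j$ are determined by the earlier marks, so it is known which $w\in X_j$ are good. A good $w$ takes its mark from the clocks of $G$ during stage $j$: the recoveries at $v\in U_w$ are those at $\pi(v)$, and the arrows from $v$ to a neighbor $vl\in U_w$ are those on the out-edge of $\pi(v)$ labelled $l$. A $w$ that is not good takes its mark from independent auxiliary Poisson clocks. The start is treated likewise. For $x'\in F'$ with $x\in X_J$, the *lineage* of $x'$ consists, for each $j\le J$, of the unique $w\in X_j$ with $x\in T_w^+$ (so it includes $x$). It is *good* if all its members are good.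

**Lemma 17.**

1. Conditionally on $G$, the marked tree process has the law described in Section 10. In particular it is independent of $G$.
2. If the start is good and $x'\in F'$ has good lineage, then $\pi(x')\in\xi^0_{t_1}$.

*Proof.* For (1), condition on $G$ and on all earlier stages. The clocks of $G$ during stage $j$ are fresh, as the stages occupy disjoint time intervals. Points of good regions at stage $j$ have no other $\pi$-preimage of their image in $S_j$. So different points use the clocks of different vertices, and different oriented tree edges use different oriented labelled edges. Hence the marks of stage $j$ are independent with the correct laws. If double edges are merged, the oriented pairs $(\pi(v),\pi(vl))$ used at one stage are distinct as well, because $\pi$ is injective on the used points.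

For (2), if the start is good, a tree infection path from $(o,0)$ to $(w,s+1)$, $w\in X_0$, inside $B_{R+1}$ projects to an infection path of $G$, since the recoveries and arrows along it are those of $G$. So $\pi(w)\in\xi^0_{T_0}$. If $w\in X_j$ is good and $\pi(w)\in\xi^0_{T_j}$, the same reasoning in $U_w$ gives $\pi(w')\in\xi^0_{T_{j+1}}$ for every $w'\in O_w$ when $j<J$, and $\pi(x')\in\xi^0_{t_1}$ when $j=J$, $w=x$ and $x'\in F'$. Follow the lineage. $\square$

*The dual side.* Do the same with the time-reversed graphical representation (arrows reversed) on $[t-t_1,t]$, started from $(0,t)$. The reversed clocks have the same law, so this gives sets $D'$ and $S_D$ and an event $\mathcal E_D$ with the same properties. If the start is good and $y'\in D'$ has good lineage, then $(\pi(y'),t-t_1)\to(0,t)$. Since $t=2t_1+1$, we have $t-t_1=t_1+1$, and the intervals $[0,t_1]$, $[t_1,t_1+1]$, $[t_1+1,t]$ do not overlap. By Lemma 17(1), conditionally on $G$, the forward marks, the dual marks and the middle clocks are independent, and the laws of the two families of marks do not depend on $G$. So the forward marks, the dual marks and $G$ are independent; the clocks in $[t_1,t_1+1]$ are Poisson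 clocks attached to the vertices and edges of $G$, independent of the marks.

## 12. Collisions, matching edges, and the end of the lower bound

**Step 7: few collisions.** The purpose is to show that most words of $F'$ and $D'$ behave well. Let $S=S_F\cup S_D$. It depends only on the marks, it is prefix-closed, its words have length at most $H$, and $|S|\le CQt$. Call $x'\in F'\cup D'$ *isolated* if $\pi(x')\ne\pi(v)$ for all $v\in S\setminus\{x'\}$.

**Lemma 18.** On $\mathcal E_F\cap\mathcal E_D$, conditionally on the marks, with probability $1-o(1)$ uniformly in the marks: the start is good, and there are disjoint sets $F''\subset F'$, $D''\subset D'$ of isolated words with good lineage and $|F''|=|D''|=a:=\lfloor\epsilon_2Q/8\rfloor$.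

*Proof.* Fix all marks. By Lemma 17(1) the graph still has its original law, so Lemma 5 applies to the words of $S$ with $\ell=H$; note $8H<n$ for large $n$, as $H\le Cn^{1/9}$. A given $x'\in F'$ has one lineage member in each $X_j$, with a region of at most $C$ points, so its lineage fails to be good with probability at most
$$\sum_{j\le J}C|S_j|\cdot\frac{80H^3}n\le\frac{CQt^4}n .$$
It fails to be isolated with probability at most $|S|\cdot80H^3/n\le CQt^4/n$. Now $t\le n^{1/9}$ gives $Qt^4/n\le Cn^{1/2+\eta+4/9-1}=Cn^{\eta-1/18}\to0$, because $\eta\le\frac1{40}$. So the expected fraction of badly behaved elements of $F'$ is $o(1)$. By Markov's inequality, with probability $1-o(1)$ at least half of $F'$, that is, at least $\epsilon_2Q/4$ words, is isolated with good lineage. The same holds for $D'$. By Lemma 5 on the fixed set $B_{R+1}$, the start is good with probability $1-O(1/n)$. Take any $a$ of the good words of $F'$ as $F''$, and then $a$ others among those of $D'$. This is possible, since $\epsilon_2Q/4-a\ge a$. $\square$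

**Step 8: matching edges between the two sides.** The purpose is to find many matching edges joining $\pi(F'')$ to $\pi(D'')$. Condition on the marks and on $\pi|_S$, on the event of Lemma 18; goodness and isolation, and hence a choice of $F'',D''$ by a fixed rule, are functions of these. Since $S$ is prefix-closed and $\pi(o)=0$, the values $\pi(v)$, $v\in S$, are obtained one letter at a time. So $\pi|_S$ reveals exactly the matching edges $\{\pi(v),\pi(v\mathsf m)\}$ with $v,v\mathsf m\in S$ neighbors in the tree. As $M$ is independent of the marks, it is now uniform among the perfect matchings that contain the revealed edges.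

Let $A=\pi(F'')$ and $B=\pi(D'')$. By isolation $\pi$ is injective on $F''\cup D''$, so $A$ and $B$ are disjoint sets of size $a$. The matching edge at $\pi(x')$, $x'\in F''\cup D''$, is not revealed. Indeed, the only word of $S$ above $\pi(x')$ is $x'$. The word $x'$ has length $H$ and ends with a ring letter, so its $\mathsf m$-neighbor $x'\mathsf m$ has length $H+1$ and is not in $S$.

Reveal partners of still unmatched vertices of $A$ one at a time, for $\lfloor a/4\rfloor$ steps. Each step uses at most two vertices of $A$, so there is always another one to take. Each step uses at most one vertex of $B$, so at least $3a/4$ vertices of $B$ are unmatched at each step. The partner is uniform among at most $n$ vertices, hence is in $B$ with conditional probability at least $a/(2n)$. So the number of matching edges between $A$ and $B$ stochastically dominates $\mathrm{Bin}(\lfloor a/4\rfloor,a/(2n))$, whose mean is at least $c'a^2/n\ge c'n^{2\eta}\to\infty$. By Chebyshev it tends to infinity in probability.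

**Step 9: transmission.** The purpose is to complete an infection path through the middle window. The matching edges just found are vertex-disjoint. For such an edge $\{v,v'\}$ with $v\in A$, $v'\in B$, Lemma 17(2) and its dual version give $v\in\xi^0_{t_1}$ and $(v',t_1+1)\to(0,t)$. With probability at least $\epsilon_1$, independently over these edges, there is no recovery at $v,v'$ and there is an arrow $v\to v'$ during $[t_1,t_1+1]$; this also holds if a double edge is merged. Then $(0,0)\to(0,t)$. Since the number of edges tends to infinity in probability, $0\in\xi^0_t$ with conditional probability $1-o(1)$ on $\mathcal E_F\cap\mathcal E_D$.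

*Proof of Proposition 15.* The events $\mathcal E_F$ and $\mathcal E_D$ are independent and satisfy Lemma 16, so
$$P(0\in\xi^0_t)\ge P(\mathcal E_F)P(\mathcal E_D)-o(1)\ge\big(\max\{\rho-4\epsilon',0\}\big)^2-o(1).$$
Let $n\to\infty$ and then $\epsilon'\to0$. $\square$

## 13. Quenched convergence and the three regimes of $\lambda$

**Proof of Theorem 2(2).** Positivity of $\alpha$ is Proposition 12, and the last bound is (3). If $\liminf t_n/\log n>1/\alpha$ and $t_n\le n^{1/9}$, Proposition 15 applies for some $\epsilon>0$. Let $X_n=P_G(0\in\xi^0(t_n))$ and $\rho_n^2=P(\zeta_{t_n/2}\ne\emptyset)^2$. By (3), $X_n\le\rho_n^2\to\rho^2$ for every $G$, and by Proposition 15, $\liminf EX_n\ge\rho^2$. Hence $EX_n\to\rho^2$. Since $\rho_n^2-X_n\ge0$, we get $E|\rho_n^2-X_n|=\rho_n^2-EX_n\to0$. So $X_n\to\rho^2$ in $L^1$, hence in probability, and $P(0\in\xi^0(t_n))=EX_n\to\rho^2$. $\square$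

Parts (1) and (2) of Theorem 2 are now proved, and with them Theorem 1, by the deduction in Section 3.

**Proof of Theorem 2(3).** If $\lambda\le\lambda_1$, then $\rho=0$: for $\lambda<\lambda_1$ by definition, and for $\lambda=\lambda_1$ by the cited theorem. So (3) gives the limit $0=\rho^2$ for every $c>0$.

If $\lambda_1<\lambda\le\lambda_2$, then $\rho>0$, and by Proposition 12 $0<\alpha<\infty$. For $c<1/\alpha$ part (1) gives the limit $0$, since $t_n^3m(t_n)/n=n^{c\alpha-1+o(1)}$ for $t_n=c\log n$. For $c>1/\alpha$ part (2) gives the limit $\rho^2$.

If $\lambda>\lambda_2=\lambda_c$, then $\rho>0$ because $\lambda>\lambda_1$, and complete convergence gives $p(t)\to\rho^2$. By Proposition 7, $P(0\in\xi^0(c\log n))\to\rho^2>0$ for every $0<c<1/(2\kappa\log2)$. So there is no $c_0\in(0,\infty)$ below which the limit is $0$. $\blacksquare$
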